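# A power homogeneous space $X$ for which $X^{\pi w(X)}$ is not homogeneous

All spaces are Hausdorff and nonempty, and $\cong$ between spaces means "homeomorphic". We write $\omega$ for the first infinite cardinal and $\mathbb T$ for the circle group.

## Homogeneous spaces, $\pi$-weight, diagonals and orbits

**Definition (homogeneous).** A space $Y$ is homogeneous if for all $x,y\in Y$ there is a homeomorphism $h:Y\to Y$ with $h(x)=y$.

Every topological group is homogeneous, because translations act transitively. The convergent sequence $S=\{0,1,2,\dots\}\cup\{\infty\}$ (each $n$ isolated, $n\to\infty$) is not: no homeomorphism takes an isolated point to $\infty$.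

**Definition (power homogeneous).** A space $X$ is power homogeneous if $X^\kappa$ is homogeneous for some cardinal $\kappa\ge1$.

The convergent sequence is power homogeneous. Indeed $S^\omega$ is compact, metrizable, zero-dimensional and has no isolated points, so by Brouwer's theorem it is the Cantor set $\{0,1\}^\omega$, which is a topological group. No finite power $S^k$ is homogeneous: $(0,\dots,0)$ is isolated in $S^k$ and $(\infty,\dots,\infty)$ is not.

**Definition ($\pi$-base, $\pi$-weight).** A $\pi$-base of $X$ is a family of nonempty open sets such that every nonempty open set of $X$ contains a member of the family. The $\pi$-weight $\pi w(X)$ is the least cardinality of a $\pi$-base.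

For $S$ the sets $\{n\}$ form a $\pi$-base, which is not a base since no member contains $\infty$. Since these are infinitely many disjoint open sets, and a $\pi$-base has a member inside each of them, $\pi w(S)=\omega$.

The same reasoning shows $\pi w(X)\ge\omega$ for every infinite $X$, once we know that an infinite Hausdorff space has infinitely many disjoint nonempty open sets. If there are infinitely many isolated points, take those. Otherwise remove the finitely many isolated points. What remains is a nonempty open set without isolated points, so each nonempty open subset of it contains two points, hence two disjoint nonempty open sets. Keep one of the two, split the other, and iterate.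

**Definition ($\Delta$-homogeneous).** A power $X^\kappa$ is $\Delta$-homogeneous if for all $x,y\in X$ there is a homeomorphism of $X^\kappa$ taking the diagonal point $(x)_{\alpha<\kappa}$ to the diagonal point $(y)_{\alpha<\kappa}$.

If $X^\kappa$ is homogeneous, then it is $\Delta$-homogeneous; so $S^\omega$ is $\Delta$-homogeneous. The finite powers $S^k$ are not, since the two points compared above are diagonal. Note that $\Delta$-homogeneity says nothing directly about a point of $X^\kappa$ whose coordinates are all different.

**Definition (number of orbits).** $\tau(X)$ is the number of orbits of the homeomorphism group of $X$ acting on $X$.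

A homogeneous space has $\tau=1$. For the convergent sequence $\tau(S)=2$: a permutation of the integers moving only two of them extends to a homeomorphism of $S$, so the isolated points form one orbit, and $\{\infty\}$ is the other.

## Homogeneity of the power $X^{\pi w(X)}$

If $X$ is power homogeneous, *some* power of $X$ is homogeneous, perhaps a very large one. Which power suffices? The following is known, and we take it as given:
$$\text{if } X \text{ is power homogeneous, then } X^{\pi w(X)} \text{ is } \Delta\text{-homogeneous.}\tag{1}$$
So in the power $X^{\pi w(X)}$ all diagonal points look alike. The question is whether all points do: *if $X$ is power homogeneous, is $X^{\pi w(X)}$ homogeneous?*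

The answer is no. These notes prove three theorems.

**Theorem A.** There are compact connected metrizable abelian groups $Y_0,Y_1,Y_2,\dots$ such that for the topological sum $X=\bigoplus_{n\ge0}Y_n$:

1. $X^2$, hence $X^\omega$, is $\Delta$-homogeneous;
2. for a cardinal $\lambda\ge1$, $X^\lambda$ is homogeneous if and only if $\lambda$ is uncountable.

In particular $X$ is locally compact, separable and metrizable, it is power homogeneous, $\pi w(X)=\omega$, and $X^{\pi w(X)}$ is not homogeneous.

**Theorem B.** Let $\kappa$ be an infinite cardinal such that $X^\kappa$ is $\Delta$-homogeneous, and let $\lambda\ge\kappa$. If $\lambda>\tau(X)$ and ($\lambda>\kappa$ or $\lambda$ is regular), then $X^\lambda$ is homogeneous.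

Consequently, if $X$ is power homogeneous, then $X^\lambda$ is homogeneous for every $\lambda>\max(\pi w(X),\tau(X))$, in particular for every $\lambda>2^{\pi w(X)}$. Also, $X^{\pi w(X)}$ is homogeneous if $\pi w(X)$ is regular and $\tau(X)<\pi w(X)$. The space of Theorem A has $\tau(X)=\pi w(X)=\omega$, so neither of the strict inequalities $\lambda>\max(\pi w(X),\tau(X))$ and $\tau(X)<\pi w(X)$ can be weakened to a non-strict one.

**Theorem C.** For every infinite cardinal $\kappa$ with $\kappa^\omega=\kappa$ there is a locally compact $X$ with $\pi w(X)=\kappa$ and $X^2$ $\Delta$-homogeneous, such that $X^\lambda$ $(\lambda\ge1)$ is homogeneous if and only if $\lambda>\kappa$.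

## Finite spaces and spaces with two orbits

A finite Hausdorff space is discrete. It can be given the structure of a finite group, so all its powers are topological groups and the answer for it is yes. If $X$ is itself homogeneous, all its powers are homogeneous, by products of homeomorphisms.

The first instructive case is $\tau(X)=2$ with $X^\omega$ $\Delta$-homogeneous. Let the orbits be $a$ and $c$, and let $z\in X^\omega$. Applying a homeomorphism of $X$ in each coordinate, we may assume that $z(i)\in\{p,q\}$ for all $i$, with fixed $p\in a$ and $q\in c$. If both values occur infinitely often, then $\omega$ splits into two infinite sets on each of which $z$ is constant. On the second set, $\Delta$-homogeneity turns the constant $q$ into the constant $p$, and $z$ has been moved to $(p,p,p,\dots)$.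

Suppose instead that $q$ occurs only once, $z=(q,p,p,p,\dots)$. Choose an infinite set $J$ of coordinates carrying $p$, leaving infinitely many others. On $J$ turn the constant $p$ into the constant $q$. Now $\{0\}\cup J$ is an infinite set on which the point is constantly $q$, so on this set we may turn $q$ into $p$. Again we arrive at $(p,p,p,\dots)$. The lonely coordinate has been absorbed with the help of borrowed coordinates. Theorem B carries this out in general.

## Absorbing rare orbits: proof of Theorem B

For points $z,w\in X^I$ write $z\approx w$ if some homeomorphism of $X^I$ maps $z$ to $w$. This is an equivalence relation. Let $X^\kappa$ be $\Delta$-homogeneous with $\kappa$ infinite.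

**Step 1: three moves.** These are the tools for the absorption.

(a) If $I=\bigsqcup_jI_j$ and $z|I_j\approx w|I_j$ in $X^{I_j}$ for all $j$, then $z\approx w$: take the product of the homeomorphisms.

(b) If $z(i)$ and $w(i)$ lie in the same orbit of $X$ for every $i$, then $z\approx w$: this is (a) with one-point blocks.

(c) If $|I|\ge\kappa$, all coordinates of $z$ lie in one orbit, and all coordinates of $w$ lie in one (possibly different) orbit, then $z\approx w$. By (b) we may assume that $z$ and $w$ are constant. Since $|I|\cdot\kappa=|I|$, the set $I$ can be partitioned into sets of size $\kappa$. On each block $\Delta$-homogeneity of $X^\kappa$ takes the constant point $z$ to the constant point $w$; then apply (a).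

**Step 2: the absorption claim.** Here we borrow coordinates for all rare orbits at once. Fix $o\in X$ and $z\in X^I$ with $|I|=\lambda\ge\kappa$. For an orbit $c$ put $I_c=\{i\in I:z(i)\in c\}$, and let
$$B=\bigcup\{I_c:|I_c|<\kappa\}.$$
*Claim: if $|B|\le|I\setminus B|$, then $z\approx(o)_{i\in I}$.*

The set $I\setminus B$ is the disjoint union of the sets $I_c$ of size $\ge\kappa$. It is nonempty because $I\ne\emptyset$ and $|B|\le|I\setminus B|$. Hence $|I\setminus B|\ge\kappa$.

First, apply (c) on each $I_c$ of size $\ge\kappa$ and the identity on $B$. By (a), $z\approx z'$, where $z'=z$ on $B$ and $z'=o$ on $I\setminus B$.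

Second, $|B|\cdot\kappa\le|I\setminus B|$, because $|B|$ and $\kappa$ are both at most the infinite cardinal $|I\setminus B|$. So we can choose pairwise disjoint sets $J_b\subset I\setminus B$ $(b\in B)$ with $|J_b|=\kappa$. Applying (c) on each $J_b$ gives $z'\approx z''$, where $z''=z$ on $B$, $z''$ is constantly $z(b)$ on $J_b$, and $z''=o$ elsewhere.

Third, on $\{b\}\cup J_b$, a set of size $\kappa$, the point $z''$ is constantly $z(b)$. Applying (c) on each of these disjoint sets, and the identity on the remaining coordinates, where $z''$ is already $o$, we get $z''\approx(o)_{i\in I}$. This proves the claim.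

**Step 3: counting.** We check the hypothesis of the claim for every $z$. The set $B$ is a union of at most $\tau(X)$ sets of size $<\kappa$. If $\lambda>\kappa$ and $\lambda>\tau(X)$, then $|B|\le\tau(X)\cdot\kappa<\lambda$. If $\lambda=\kappa$ is regular and $\lambda>\tau(X)$, then $B$ is a union of fewer than $\kappa$ sets of size less than $\kappa$, so $|B|<\kappa=\lambda$. In both cases $|I\setminus B|=\lambda>|B|$. Hence every $z\in X^\lambda$ satisfies $z\approx(o)$, and $X^\lambda$ is homogeneous.

**Step 4: the consequences.** We feed in fact (1) and bound $\tau(X)$. If $X$ is finite, all its powers are homogeneous. Let $X$ be infinite and power homogeneous. Then $\kappa=\pi w(X)$ is infinite, and $X^\kappa$ is $\Delta$-homogeneous by (1). So Theorem B gives homogeneity of $X^\lambda$ for all $\lambda>\max(\pi w(X),\tau(X))$, and for $\lambda=\pi w(X)$ if that cardinal is regular and larger than $\tau(X)$.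

For the bound $2^{\pi w(X)}$, recall that the density $d(X)$ is the least size of a dense set. The $\pi$-character $\pi\chi(X)$ is the supremum over $x\in X$ of the least size of a family of nonempty open sets such that every neighborhood of $x$ contains a member. For $S$, both are $\omega$. Choosing one point in each member of a $\pi$-base gives $d(X)\le\pi w(X)$, and a $\pi$-base serves at every point, so $\pi\chi(X)\le\pi w(X)$. We quote from G.J. Ridderbos, *On the cardinality of power homogeneous Hausdorff spaces*, Fund. Math. 192 (2006), that $|X|\le d(X)^{\pi\chi(X)}$ for a power homogeneous Hausdorff space. Hence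
$$\tau(X)\le|X|\le d(X)^{\pi\chi(X)}\le\pi w(X)^{\pi w(X)}=2^{\pi w(X)},$$
and $\lambda>2^{\pi w(X)}$ implies $\lambda>\max(\pi w(X),\tau(X))$. The sharpness statement will follow from Proposition 1 below. $\blacksquare$

**Where absorption stops.** Let $\lambda=\kappa=\omega$ and $\tau(X)=\omega$. Take a point $z\in X^\omega$ whose coordinates all lie in different orbits. Then every nonempty $I_c$ is a single point, $B$ is all of $I$, and there is no coordinate to borrow: no two coordinates of $z$ can be put into one block on which $z$ is constant up to orbits, so $\Delta$-homogeneity cannot be applied at all. A counterexample with $\pi w(X)=\omega$ must have infinitely many orbits, and points like this $z$ are where to look.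

## Topological sums of compact connected groups

We look for $X$ as a sum of connected pieces $Y_0,Y_1,\dots$, each homogeneous, so that the components of $X^\lambda$ are products of pieces and can be compared directly. The pieces should become indistinguishable when squared, which gives $\Delta$-homogeneity, while the product of all *different* pieces should be distinguishable from a power of one piece.

**Proposition 1.** Let $Y_0,Y_1,\dots$ be compact connected metrizable abelian groups such that
$$Y_n\times Y_n\cong Y_0\times Y_0\quad(n\ge0),\tag{2}$$
$$\prod_{n\ge1}Y_n\not\cong Y_0^\omega\qquad\text{and}\qquad Y_1\times\dots\times Y_k\not\cong Y_0^k\quad(k\ge1).\tag{3}$$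
Then $X=\bigoplus_{n\ge0}Y_n$ has all the properties stated in Theorem A, and $\tau(X)=\omega$.

*Proof.* As a countable sum of compact metrizable spaces, $X$ is locally compact, separable and metrizable, so $\pi w(X)\le\omega$. The $Y_n$ are infinitely many disjoint nonempty open sets, so $\pi w(X)=\omega$.

**Step 1: $X^2$ and $X^\omega$ are $\Delta$-homogeneous.** Let $x\in Y_m$ and $y\in Y_n$. If $m\ne n$, then $Y_m^2$ and $Y_n^2$ are disjoint clopen subsets of $X^2$, homeomorphic by (2). Interchange them and fix all other points; this is a homeomorphism $g$ of $X^2$ with $g(x,x)\in Y_n^2$. If $m=n$ let $g=\mathrm{id}$. Write $g(x,x)=(a,b)$, where $a$ and $b$ may differ. The translation of $Y_n$ by $y-a$, extended to $X$ by the identity, is a homeomorphism of $X$; apply it in the first coordinate, and likewise the translation by $y-b$ in the second. The composite takes $(x,x)$ to $(y,y)$. So $X^2$ is $\Delta$-homogeneous. Since $X^\omega=(X^2)^\omega$, with diagonal points corresponding to diagonal points, the $\omega$-th powers of these homeomorphisms show that $X^\omega$ is $\Delta$-homogeneous.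

**Step 2: uncountable powers are homogeneous.** By translations each $Y_n$ lies in one orbit of $X$, so $\tau(X)\le\omega$. Theorem B with $\kappa=\omega$ applies to every $\lambda>\omega$. In particular $X$ is power homogeneous.

**Step 3: countable powers are not homogeneous.** The components of a product are the products of components. Since the $Y_n$ are connected and clopen in $X$, the components of $X^\lambda$ are exactly the sets $\prod_{i<\lambda}Y_{t(i)}$ with $t:\lambda\to\omega$. A homeomorphism taking a point $u$ to a point $v$ takes the component of $u$ onto the component of $v$; so in a homogeneous space all components are homeomorphic. For $\lambda=\omega$, both $\prod_{n\ge1}Y_n$ and $Y_0^\omega$ occur; for $\lambda=k$ finite, both $Y_1\times\dots\times Y_k$ and $Y_0^k$ occur. By (3), $X^\lambda$ is not homogeneous for $1\le\lambda\le\omega$.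

**Step 4: $\tau(X)=\omega$.** If $\tau(X)$ were finite, Theorem B with $\lambda=\kappa=\omega$, a regular cardinal, would make $X^\omega$ homogeneous, against Step 3. $\square$

How hard is it to satisfy (2) and (3)? A single piece $Y_1$ with $Y_1\not\cong Y_0$ and $Y_1^2\cong Y_0^2$, repeated infinitely often, is not enough: the twist disappears, because
$$Y_1^\omega=(Y_1^2)^\omega\cong(Y_0^2)^\omega=Y_0^\omega.$$
More generally, suppose (2) holds and only finitely many homeomorphism types occur among the $Y_n$. Homeomorphic pieces can be interchanged, so $\tau(X)$ is finite, and Theorem B makes $X^\omega$ homogeneous (Steps 1 and 3 then show that $\prod_{n\ge1}Y_n\cong Y_0^\omega$). We need infinitely many different twists that do not cancel each other.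

## Recovering the character group from the space

The pieces are to be compared as *spaces*. The purpose of this section is to translate that into algebra.

For a discrete abelian group $A$, the Pontryagin dual $\mathrm{Hom}(A,\mathbb T)$ is a closed subgroup of $\mathbb T^A$, hence a compact abelian group. For a compact abelian group $K$, the character group $\widehat K$ is the discrete group of continuous homomorphisms $K\to\mathbb T$. We use these facts of Pontryagin duality. The two operations are inverse to each other up to isomorphism. The dual of $A$ is connected if and only if $A$ is torsion-free. It is metrizable if $A$ is countable. The dual of $\bigoplus A_i$ is $\prod\mathrm{Hom}(A_i,\mathbb T)$. The characters of $K$ separate points, and if $H$ is a proper closed subgroup of $K$, some nontrivial character of $K$ is trivial on $H$. For example, $\mathbb Z^d$ is dual to the torus $\mathbb T^d$, and $\mathbb Z[\frac12]$ is dual to the dyadic solenoid, the inverse limit of circles under squaring.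

**Lemma 2.** If compact connected abelian groups $K,K'$ are homeomorphic as spaces, then $\widehat K\cong\widehat{K'}$.

*Proof.* Let $[K,\mathbb T]$ be the group of homotopy classes of maps $K\to\mathbb T$ under pointwise multiplication. It depends only on the space $K$, so it suffices to show that $\widehat K\to[K,\mathbb T]$, $\chi\mapsto[\chi]$, is an isomorphism. It is a homomorphism.

**Step 1: injectivity.** Let $\chi$ be a null-homotopic character. By the homotopy lifting property of the covering $\mathbb R\to\mathbb T$, we can write $\chi=e^{2\pi ih}$ with $h:K\to\mathbb R$ continuous, and, after subtracting an integer, $h(0)=0$. The function $h(x+y)-h(x)-h(y)$ is continuous and integer-valued on the connected space $K\times K$, and it is $0$ at $(0,0)$; so it is $0$. Thus $h$ is a homomorphism onto a compact subgroup of $\mathbb R$, which must be $\{0\}$. So $h=0$ and $\chi=1$.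

**Step 2: surjectivity, reduction to a torus.** Let $f:K\to\mathbb T$ be continuous. The linear combinations of characters form a conjugation-closed algebra that contains the constants and separates points. So Stone–Weierstrass gives such a combination $q$ with $|f-q|<1$ everywhere. The finitely many characters in $q$ generate a finitely generated subgroup of the torsion-free group $\widehat K$, which is free; let $\chi_1,\dots,\chi_d$ be a basis and $\pi=(\chi_1,\dots,\chi_d):K\to\mathbb T^d$. The characters in $q$ are monomials in the $\chi_i^{\pm1}$, so $q=q_0\circ\pi$ for a Laurent polynomial function $q_0$ on $\mathbb T^d$. The map $\pi$ is onto: its image is a compact subgroup, and if it were proper, a nontrivial character of $\mathbb T^d$, that is, a nontrivial monomial, would be trivial on it, giving a nontrivial relation among the $\chi_i$.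

Since $|f|=1$ and $|f-q|<1$, the function $q$ has no zeros, hence neither has $q_0$. Moreover $|1-\bar fq|<1$, so $\bar fq$ has positive real part. Thus $\bar fq/|q|$ takes values in an open half circle, which is contractible, and it is null-homotopic. So $f$ is homotopic to $q/|q|=(q_0/|q_0|)\circ\pi$.

**Step 3: surjectivity, maps on a torus.** Let $g:\mathbb T^d\to\mathbb T$ be continuous. Lift the composite $\mathbb R^d\to\mathbb T^d\to\mathbb T$ to $\varphi:\mathbb R^d\to\mathbb R$. For each standard basis vector $b_i$ the function $\varphi(x+b_i)-\varphi(x)$ is continuous and integer-valued, hence a constant $m_i\in\mathbb Z$. Then $\psi(x)=\varphi(x)-\sum m_ix_i$ is $\mathbb Z^d$-periodic, and $(1-s)\psi$, $0\le s\le1$, deforms it to $0$ through periodic functions. So $g$ is homotopic to the character with exponents $m_1,\dots,m_d$. Applying this to $g=q_0/|q_0|$ and composing with $\pi$, we see that $f$ is homotopic to a character of $K$. $\square$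

Write $A^k$ for the direct sum of $k$ copies and $A^{(\omega)}$ for the direct sum of countably many. By duality and Lemma 2, conditions (2) and (3) hold for $Y_n=\mathrm{Hom}(A_n,\mathbb T)$ as soon as $A_0,A_1,\dots$ are countable torsion-free abelian groups with
$$A_n\oplus A_n\cong A_0\oplus A_0\ (n\ge0),\qquad\bigoplus_{n\ge1}A_n\not\cong A_0^{(\omega)},\qquad A_1\oplus\dots\oplus A_k\not\cong A_0^k\ (k\ge1).\tag{4}$$
Indeed, an isomorphism $A_n^2\cong A_0^2$ dualizes to an isomorphism $Y_n^2\cong Y_0^2$, while a homeomorphism forbidden by (3) would give, by Lemma 2, an isomorphism forbidden by (4).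

Free abelian groups cannot satisfy (4): if $A_n^2\cong A_0^2$ and both are free, comparing ranks gives $A_n\cong A_0$. So we need groups in which square roots of direct sums are not unique. For modules over a suitable ring such a phenomenon is familiar from topology, in the Möbius bundle.

## Möbius modules over a product of circles

Let $R=\mathbb Z[\frac12]$, let $N$ be a nonempty index set with $0\notin N$, and put
$$E=R[x_n,y_n:n\in N]/(x_n^2+y_n^2-1:n\in N).$$
For each $n$ the ring $R[x_n,y_n]/(x_n^2+y_n^2-1)$ is free over $R[x_n]$ with basis $1,y_n$, because the relation is monic in $y_n$. Taking tensor products over $R$, and unions over finite subsets of $N$, we see that $E$ is a free $R$-module. A basis consists of the finite monomials $\prod x_n^{i_n}y_n^{\varepsilon_n}$ with $i_n\ge0$ and $\varepsilon_n\in\{0,1\}$. Think of $E$ as polynomial functions on a torus with one circle for each $n\in N$.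

Let
$$e_n=\tfrac12\begin{pmatrix}1+x_n&y_n\\y_n&1-x_n\end{pmatrix},\qquad J=\begin{pmatrix}0&-1\\1&0\end{pmatrix},\qquad L_n=e_nE^2\ (n\in N),\qquad L_0=E.$$

**Step 1: the squares of the $L_n$ are free.** Write $e_n=\frac12(1+S_n)$ with $S_n=\begin{pmatrix}x_n&y_n\\y_n&-x_n\end{pmatrix}$. Then $S_n^2=(x_n^2+y_n^2)\cdot1=1$, so $e_n^2=\frac14(1+2S_n+1)=e_n$. Also
$$JS_nJ^{-1}=\begin{pmatrix}-y_n&x_n\\x_n&y_n\end{pmatrix}\begin{pmatrix}0&1\\-1&0\end{pmatrix}=\begin{pmatrix}-x_n&-y_n\\-y_n&x_n\end{pmatrix}=-S_n,$$
so $Je_nJ^{-1}=1-e_n$. Hence $(1-e_n)E^2=Je_nJ^{-1}E^2=JL_n\cong L_n$, and from $E^2=e_nE^2\oplus(1-e_n)E^2$ we get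
$$L_n\oplus L_n\cong E\oplus E\quad\text{as $E$-modules, for all }n\in N\cup\{0\}.\tag{5}$$
In particular each $L_n$ is a projective $E$-module, that is, a direct summand of a free one.

**Step 2: one circle, by hand.** Let $N=\{1\}$, and evaluate $x_1=\cos\theta$, $y_1=\sin\theta$. By the half-angle formulas $e_1$ becomes
$$\begin{pmatrix}\cos^2\frac\theta2&\cos\frac\theta2\sin\frac\theta2\\\cos\frac\theta2\sin\frac\theta2&\sin^2\frac\theta2\end{pmatrix},$$
the orthogonal projection onto the line spanned by $u(\theta)=(\cos\frac\theta2,\sin\frac\theta2)$. After one turn of $\theta$ the line returns to itself, but $u(\theta+2\pi)=-u(\theta)$: this is the Möbius bundle. If $E$ were a summand of $L_1$, there would be $s\in L_1$ and $r\in E^2$ with $r\cdot s=1$ (the passage is spelled out in Lemma 4). The value of $s$ at $\theta$ would be $f(\theta)u(\theta)$ with $f$ continuous, nowhere zero, and $f(\theta+2\pi)=-f(\theta)$. This contradicts the intermediate value theorem. For several circles we replace that theorem by the following lemma.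

**Lemma 3.** Let $k\ge1$ and let $f=(f_1,\dots,f_k):\mathbb R^k\to\mathbb R^k$ be continuous such that adding $2\pi$ to $\theta_j$ changes the sign of $f_j$ and leaves $f_n$ unchanged for $n\ne j$. Then $f$ has a zero.

*Proof.* Let $\lambda_n$ be the pullback of the Möbius line bundle along the $n$-th projection $(S^1)^k\to S^1$. Concretely, its total space is $\mathbb R^k\times\mathbb R$ modulo $(\theta,v)\sim(\theta+2\pi m,(-1)^{m_n}v)$ for $m\in\mathbb Z^k$. A continuous section of $\lambda_n$ is thus a continuous function $\mathbb R^k\to\mathbb R$ that changes sign when $2\pi$ is added to $\theta_n$ and is $2\pi$-periodic in the other variables. So $f$ is a section of $\bigoplus_n\lambda_n$, a bundle of rank $k$ over the torus. A bundle of rank $k$ with a nowhere zero section has Stiefel–Whitney class $w_k=0$ (Milnor–Stasheff, *Characteristic Classes*, §4). On the other hand, $w_1$ of the Möbius bundle is the generator of $H^1(S^1;\mathbb Z/2)$. By naturality $w_1(\lambda_n)=t_n$, the pullback of this generator, and by the Whitney product formula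
$$w_k\Big(\bigoplus_n\lambda_n\Big)=t_1t_2\cdots t_k,$$
which is the nonzero element of $H^k((S^1)^k;\mathbb Z/2)$ by the Künneth formula. So $f$ must have a zero. $\square$

**Lemma 4.** Let $F\subset N$ be finite. There are no $s_n\in L_n$ and $r_n\in E^2$ $(n\in F)$ with
$$\sum_{n\in F}r_n\cdot s_n=1\tag{6}$$
(dot product in $E^2$). Hence for no nonempty $N'\subset N$ is $E$ isomorphic to a direct summand of $\bigoplus_{n\in N'}L_n$.

*Proof.* Suppose (6) holds. As $E\ne0$, the empty sum is not $1$, so $F\ne\emptyset$. For $\theta\in\mathbb R^F$ let $\mathrm{ev}_\theta:E\to\mathbb R$ be the ring homomorphism with $x_n\mapsto\cos\theta_n$, $y_n\mapsto\sin\theta_n$ for $n\in F$ and $x_n\mapsto1$, $y_n\mapsto0$ for $n\notin F$. It respects the relations $x_n^2+y_n^2=1$. Applying it to (6) we see that for each $\theta$ the vectors $\mathrm{ev}_\theta(s_n)$, $n\in F$, are not all zero.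

For $n\in F$, by Step 2, $\mathrm{ev}_\theta(e_n)$ is the orthogonal projection of $\mathbb R^2$ onto the line spanned by the unit vector $u(\theta_n)$. From $s_n=e_ns_n$ we get $\mathrm{ev}_\theta(s_n)=f_n(\theta)u(\theta_n)$ with $f_n(\theta)=\langle\mathrm{ev}_\theta(s_n),u(\theta_n)\rangle$. This is continuous, since $\mathrm{ev}_\theta(s_n)$ has as entries polynomials in the $\cos\theta_j$ and $\sin\theta_j$. So $f=(f_n)_{n\in F}$ has no zero. But $\mathrm{ev}_\theta$ is $2\pi$-periodic in each variable, and $u(\theta_n+2\pi)=-u(\theta_n)$. So adding $2\pi$ to $\theta_j$ changes the sign of $f_j$ and leaves the other $f_n$ unchanged. This contradicts Lemma 3.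

For the last statement, let $E$ be a summand of $\bigoplus_{n\in N'}L_n$. Then there are an element $s$ of this sum and an $E$-linear map $\rho:\bigoplus_{n\in N'}L_n\to E$ with $\rho(s)=1$. The element $s$ has finitely many nonzero components $s_n$, say for $n$ in the finite set $F\subset N'$. For $n\in F$ the map $E^2\to E$, $v\mapsto\rho(e_nv)$, is $E$-linear, hence of the form $v\mapsto r_n\cdot v$ with $r_n\in E^2$, and it agrees with $\rho$ on $L_n$. So $1=\rho(s)=\sum_{n\in F}r_n\cdot s_n$, which is (6). $\square$

Compare this with the repeated single twist: $L_1^{(\omega)}=(L_1^2)^{(\omega)}\cong E^{(\omega)}$. The twists in Lemma 4 live on different circles, and this is why the product $t_1\cdots t_k$ does not vanish.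

## Torsion-free groups that remember an $E$-module

Let now $N=\{1,2,3,\dots\}$. The modules $L_n$ satisfy the analogue of (4) for $E$-modules. It is tempting to take for $A_n$ the additive group of $L_n$. This fails at once: $L_n$ is a summand of $E^2$, hence a countable free $R$-module, and by (5) its rank is infinite. So all the additive groups are isomorphic to $\mathbb Z[\frac12]^{(\omega)}$. The group has forgotten multiplication by the $x_n$ and $y_n$.

To make a group remember it, consider a rational vector space $V$ with operators $z_1,z_2,\dots$, and inside $V^2$ the subspaces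
$$V\times0,\quad0\times V,\quad\{(x,x)\},\quad\{(x,z_ix)\}\ (i\ge1).$$
An automorphism of $V^2$ preserving the first two has the form $(x,y)\mapsto(\alpha(x),\beta(y))$. If it preserves the third, then $\alpha=\beta$. If it preserves the graph of $z_i$, then $\alpha z_i=z_i\alpha$. So a family of subspaces encodes the module structure, and it remains to make these subspaces visible in the abstract group. We do it by divisibility, with one odd prime for each subspace. This is possible since $R$ has only the prime $2$ inverted.

**The construction.** Let $z_1,z_2,\dots$ enumerate the generators $x_n,y_n$ of the ring $E$ over $R$. Put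
$$v_0=(1,0),\quad v_1=(0,1),\quad v_2=(1,1),\quad v_{2+i}=(1,z_i)\ (i\ge1),$$
and choose distinct odd primes $p_0,p_1,p_2,\dots$. Let $P$ be a projective $E$-module. It is a direct summand of a free $E$-module, which is a free $R$-module. As $R$ is a principal ideal domain, $P$ is a free $R$-module. Put $P_{\mathbb Q}=\mathbb Q\otimes P\supset P$; the ring $E$ acts on it. For $v=(s,t)\in E^2$ let $vP=\{(sx,tx):x\in P\}$, and similarly $vP_{\mathbb Q}$. Define
$$G(P)=P^2+\sum_{j\ge0}\mathbb Z[1/p_j]\,v_jP\ \subset\ P_{\mathbb Q}^2.\tag{7}$$
This is a torsion-free abelian group, countable if $P$ is countably generated. An isomorphism $\alpha:P\to P'$ of $E$-modules induces an isomorphism $G(P)\cong G(P')$, by applying $\alpha$ in both coordinates of $P_{\mathbb Q}^2$. Since $v_j(\bigoplus P_i)$ corresponds to $\bigoplus v_jP_i$, also $G(\bigoplus P_i)=\bigoplus G(P_i)$.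

**A toy example.** Drop the generators, that is, take $E=P=R$ and only $v_0,v_1,v_2$. Then $G=R^2+\mathbb Z[1/p_0](R\times0)+\mathbb Z[1/p_1](0\times R)+\mathbb Z[1/p_2]\{(x,x):x\in R\}$. The elements of $G$ divisible in $G$ by all powers of $p_0$ turn out to be those on the line $\mathbb Q\times0$ (the argument is (i) below). So an automorphism of $G$ preserves three lines of $\mathbb Q^2$ and must be multiplication by a rational number.

**Step 1: localization.** For a prime $p$, let a subscript $(p)$ denote the $\mathbb Z_{(p)}$-span inside the rational vector space, where $\mathbb Z_{(p)}$ is the ring of fractions with denominator prime to $p$. If $p$ is odd, then $R\subset\mathbb Z_{(p)}$, so $P_{(p)}$ is a free $\mathbb Z_{(p)}$-module and $\bigcap_mp^mP_{(p)}=0$. For $p=2$, $P_{(2)}=P_{\mathbb Q}$.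

For $v_j=(s,t)$ define $\pi_j:P_{\mathbb Q}^2\to P_{\mathbb Q}$ by $\pi_j(x,y)=tx-sy$. So $\pi_0(x,y)=-y$, $\pi_1(x,y)=x$, $\pi_2(x,y)=x-y$ and $\pi_{2+i}(x,y)=z_ix-y$. In each case $\ker\pi_j=v_jP_{\mathbb Q}$, and $\pi_j(P_{(p)}^2)\subset P_{(p)}$.

Now take the $\mathbb Z_{(p_j)}$-span of (7). For $i\ne j$ we have $\mathbb Z[1/p_i]\subset\mathbb Z_{(p_j)}$, so the summand $\mathbb Z[1/p_i]v_iP$ contributes only elements of $P_{(p_j)}^2$. The summand with index $j$ contributes $\mathbb Q\cdot v_jP=v_jP_{\mathbb Q}$. Hence
$$G(P)_{(p_j)}=P_{(p_j)}^2+v_jP_{\mathbb Q},\qquad\text{so}\qquad\pi_j\big(G(P)_{(p_j)}\big)\subset P_{(p_j)}.\tag{8}$$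
By the same reasoning, if $p$ is odd and not one of the $p_j$, then $G(P)_{(p)}=P_{(p)}^2$.

**Step 2: the subspaces are visible.** *(i) Let $D_j(P)=\bigcap_mp_j^mG(P)$. Then $D_j(P)=G(P)\cap v_jP_{\mathbb Q}$.*

Let $g\in D_j(P)$. For each $m$ write $g=p_j^mg_m$ with $g_m\in G(P)$. By (8), $\pi_j(g)=p_j^m\pi_j(g_m)\in p_j^mP_{(p_j)}$ for all $m$, so $\pi_j(g)=0$ and $g\in v_jP_{\mathbb Q}$.

Conversely, let $g\in G(P)\cap v_jP_{\mathbb Q}$. Some multiple $N_0g$ with $N_0\ge1$ lies in $v_jP$. Write $N_0=p_j^aN'$ with $p_j\nmid N'$. For each $m$ we have
$$N'\cdot\frac g{p_j^m}=\frac{N_0g}{p_j^{m+a}}\in\mathbb Z[1/p_j]v_jP\subset G(P)\qquad\text{and}\qquad p_j^m\cdot\frac g{p_j^m}=g\in G(P).$$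
As $\gcd(N',p_j^m)=1$, an integer combination of these two elements is $g/p_j^m$, so $g/p_j^m\in G(P)$. Thus $g\in D_j(P)$.

**Step 3: the lattice $P$ is visible.** *(ii) $P=\{x\in P_{\mathbb Q}:(x,0)\in G(P)\text{ and }(0,x)\in G(P)\}$.*

The inclusion $\subseteq$ holds because $P^2\subset G(P)$. Let $(x,0),(0,x)\in G(P)$. It suffices to show $x\in P_{(p)}$ for every prime $p$: then the ideal $\{m\in\mathbb Z:mx\in P\}$ is contained in no $p\mathbb Z$, so it contains $1$. For $p=2$ we have $P_{(2)}=P_{\mathbb Q}$. For odd $p$ not among the $p_j$, $(x,0)\in G(P)_{(p)}=P_{(p)}^2$. For $p=p_1$, (8) gives $x=\pi_1(x,0)\in P_{(p_1)}$. For $p=p_j$ with $j\ne1$, the first entry of $v_j$ is $1$, and (8) gives $-x=\pi_j(0,x)\in P_{(p_j)}$.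

**Proposition 5.** If $G(P)\cong G(P')$ as abelian groups, for projective $E$-modules $P,P'$, then $P\cong P'$ as $E$-modules.

*Proof.* Let $\varphi:G(P)\to G(P')$ be an isomorphism. Since $G(P)$ spans $P_{\mathbb Q}^2$ over $\mathbb Q$, and likewise for $P'$, $\varphi$ extends uniquely to a $\mathbb Q$-isomorphism $\Phi:P_{\mathbb Q}^2\to P_{\mathbb Q}'^2$. The subgroup $D_j$ is defined by the group structure alone, so $\varphi(D_j(P))=D_j(P')$. By (i), $D_j(P)\supset v_jP$ spans $v_jP_{\mathbb Q}$, and similarly for $P'$. Hence $\Phi(v_jP_{\mathbb Q})=v_jP'_{\mathbb Q}$ for all $j$.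

From $j=0,1$ we get $\Phi(x,y)=(\alpha(x),\beta(y))$ with $\mathbb Q$-isomorphisms $\alpha,\beta:P_{\mathbb Q}\to P'_{\mathbb Q}$. From $j=2$, $(\alpha(x),\beta(x))$ is on the diagonal, so $\alpha=\beta$. From $j=2+i$, $(\alpha(x),\alpha(z_ix))\in(1,z_i)P'_{\mathbb Q}$, so $\alpha(z_ix)=z_i\alpha(x)$. As $E$ is generated over $R\subset\mathbb Q$ by the $z_i$, $\alpha$ is $E$-linear.

If $x\in P$, then $(x,0),(0,x)\in G(P)$, so $(\alpha(x),0),(0,\alpha(x))\in G(P')$, and $\alpha(x)\in P'$ by (ii). The same argument for $\Phi^{-1}$ gives $\alpha^{-1}(P')\subset P$. So $\alpha$ restricts to an isomorphism $P\to P'$ of $E$-modules. $\square$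

## The groups $A_n=G(L_n)$: proof of Theorem A

Put $A_n=G(L_n)$ for $n\ge0$. The ring $E$ is countable, so these are countable torsion-free groups. We verify (4).

First, by (5) and the additivity of $G$,
$$A_n\oplus A_n=G(L_n\oplus L_n)\cong G(E\oplus E)=A_0\oplus A_0.$$

Second, suppose $\bigoplus_{n\ge1}A_n\cong A_0^{(\omega)}$. This says $G(\bigoplus_{n\ge1}L_n)\cong G(E^{(\omega)})$. Direct sums of projective modules are projective, so Proposition 5 gives $\bigoplus_{n\ge1}L_n\cong E^{(\omega)}$. Then $E$ is a direct summand of $\bigoplus_{n\ge1}L_n$, against Lemma 4. In the same way $A_1\oplus\dots\oplus A_k\cong A_0^k$ would give $L_1\oplus\dots\oplus L_k\cong E^k$, and $E$ would be a summand of $L_1\oplus\dots\oplus L_k$, against Lemma 4.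

So (4) holds. The duals $Y_n=\mathrm{Hom}(A_n,\mathbb T)$ are compact abelian groups, metrizable because $A_n$ is countable and connected because $A_n$ is torsion-free. By the discussion of (4) they satisfy (2) and (3), and Proposition 1 gives Theorem A, together with $\tau(X)=\pi w(X)=\omega$. $\blacksquare$

For this $X$ and $\lambda=\omega$ we have $\lambda=\max(\pi w(X),\tau(X))$, and $\tau(X)=\pi w(X)$ is a regular cardinal, yet $X^\omega$ is not homogeneous. This proves the sharpness statement after Theorem B.

## Prescribed endomorphism rings: proof of Theorem C

Let $\kappa$ be an infinite cardinal with $\kappa^\omega=\kappa$; then $\kappa\ge2^\omega$. We want $\kappa$ pieces with independent twists, so we take $N=\kappa\setminus\{0\}$ in the definition of $E$ and the $L_\alpha$. Statement (5) and Lemma 4 hold for every $N$. The construction $G(P)$, however, spends one prime on each ring generator. There are only countably many primes, and now there are $\kappa$ generators. Instead of encoding the $E$-action through divisibility, we take a group whose endomorphism ring is $E$.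

**Definition (cotorsion-free).** An abelian group is cotorsion-free if $0$ is its only subgroup that is cotorsion, where $C$ is called cotorsion if $\mathrm{Ext}(\mathbb Q,C)=0$. By a textbook theorem, a group is cotorsion-free if and only if it is torsion-free and has no subgroup isomorphic to $\mathbb Q$ or to the group $J_p$ of $p$-adic integers, for any prime $p$.

For example, $\mathbb Z$ is cotorsion-free: it is torsion-free and countable, so it contains no $J_p$, and it contains no $\mathbb Q$ because it has no nonzero divisible element. The groups $\mathbb Q$ and $J_p$ are not cotorsion-free.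

**Cited theorem** (A.L.S. Corner, R. Göbel, *Prescribing endomorphism algebras, a unified treatment*, Proc. London Math. Soc. (3) 50 (1985)). If $E$ is a ring with cotorsion-free additive group and $\kappa\ge|E|$ satisfies $\kappa^{\aleph_0}=\kappa$, then there is a cotorsion-free, in particular torsion-free, abelian group $A$ with $|A|=\kappa$ and $\mathrm{End}(A)\cong E$.

**Step 1: our $E$ satisfies the hypotheses.** The basis of monomials has $\kappa$ elements, so $|E|=\kappa$ and the additive group of $E$ is $R^{(\kappa)}=\mathbb Z[\frac12]^{(\kappa)}$. It is torsion-free. Let $C$ be $\mathbb Q$ or some $J_p$, and choose an odd prime $q$, different from $p$ in the second case. Then $C$ is $q$-divisible, so the image of any homomorphism $C\to R$ is a $q$-divisible subgroup of $R$, and it is zero because $\bigcap_mq^mR=0$. Composing with coordinate projections, every homomorphism $C\to E$ is zero. So $E$ is cotorsion-free.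

**Step 2: homomorphisms from $\mathbb Z^\omega$ to $E$.** This controls infinite sums of endomorphisms in Step 3. Let $\delta_n\in\mathbb Z^\omega$ be the $n$-th unit vector.

**Lemma 6.** There is no homomorphism $h:\mathbb Z^\omega\to E$ with $h(\delta_n)\ne0$ for all $n$.

(This property follows from the slenderness of $E$ in the sense of Fuchs, *Infinite Abelian Groups II*. The target matters: since $\mathbb Q$ is divisible, the homomorphism $\mathbb Z^{(\omega)}\to\mathbb Q$ taking every $\delta_n$ to $1$ extends to $\mathbb Z^\omega$.)

*Proof.* Suppose $h$ is such a homomorphism and $u_n=h(\delta_n)$. Only countably many basis monomials occur in the elements $u_n$. Let $E'$ be the $R$-span of these monomials, a countable group. Compose $h$ with the coordinate projection $E\to E'$, which fixes every $u_n$. So we may assume that $h:\mathbb Z^\omega\to E'$ with $h(\delta_n)=u_n\ne0$.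

Since $E'$ is a free $R$-module, it is torsion-free and $\bigcap_m3^mE'=0$. So we can choose integers $0=k_0<k_1<k_2<\dots$ with $3^{k_n}u_n\notin3^{k_{n+1}}E'$ for all $n$. For $\varepsilon\in\{0,1\}^\omega$ let $c_\varepsilon=(\varepsilon_n3^{k_n})_n\in\mathbb Z^\omega$. If $\varepsilon\ne\varepsilon'$ and $n$ is the first place where they differ, then
$$c_\varepsilon-c_{\varepsilon'}=\pm3^{k_n}\delta_n+3^{k_{n+1}}d$$
for some $d\in\mathbb Z^\omega$. So $h(c_\varepsilon)-h(c_{\varepsilon'})=\pm3^{k_n}u_n+3^{k_{n+1}}h(d)\ne0$. Thus $h$ takes $2^\omega$ different values in the countable group $E'$, a contradiction. $\square$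

**Step 3: the groups $A_\alpha$.** Let $A$ be the group given by the cited theorem. Identify $\mathrm{End}(A)$ with $E$, so that $A$ is an $E$-module. Put $A_0=A$ and $A_\alpha=e_\alpha A^2\subset A^2$ for $\alpha\in N$. The computation that gave (5) applies with $A^2$ in place of $E^2$: we have $A^2=e_\alpha A^2\oplus(1-e_\alpha)A^2=A_\alpha\oplus JA_\alpha$, so $A_\alpha\oplus A_\alpha\cong A\oplus A$. The $A_\alpha$ are torsion-free with $|A_\alpha|\le\kappa$.

**Lemma 7.** For no nonempty $I\subset N$ is $A$ isomorphic to a direct summand of $\bigoplus_{\alpha\in I}A_\alpha$.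

*Proof.* Suppose there are homomorphisms $i:A\to\bigoplus_{\alpha\in I}A_\alpha$ and $r:\bigoplus_{\alpha\in I}A_\alpha\to A$ with $ri=1$. The component $i_\alpha:A\to A_\alpha\subset A^2$ is a pair of endomorphisms of $A$, that is, an element $s_\alpha\in E^2$ with $i_\alpha(a)=s_\alpha a$. Since $i_\alpha(a)\in e_\alpha A^2$ for all $a$, we have $e_\alpha s_\alpha a=s_\alpha a$ for all $a$. Hence $e_\alpha s_\alpha=s_\alpha$, because $E=\mathrm{End}(A)$; that is, $s_\alpha\in L_\alpha$. Likewise, if $r|A_\alpha$ is composed with $e_\alpha:A^2\to A_\alpha$, the resulting homomorphism $A^2\to A$ has the form $w\mapsto r_\alpha\cdot w$ with $r_\alpha\in E^2$.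

We show that only finitely many $s_\alpha$ are nonzero. Otherwise choose distinct $\alpha_0,\alpha_1,\dots$ in $I$ and a nonzero entry $u_n\in E$ of $s_{\alpha_n}$ for each $n$. For each $a\in A$ the element $i(a)$ lies in a direct sum, so $s_{\alpha_n}a=0$, hence $u_na=0$, for all but finitely many $n$. So for every $c\in\mathbb Z^\omega$ the map $a\mapsto\sum_nc_nu_na$ is well defined. It is an endomorphism of $A$, hence an element of $E$. This defines a homomorphism $\mathbb Z^\omega\to E$ taking $\delta_n$ to $u_n\ne0$ for every $n$, against Lemma 6.

So there is a finite $F\subset I$ with $s_\alpha=0$ for $\alpha\notin F$. For every $a\in A$,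
$$a=r(i(a))=\sum_{\alpha\in F}r_\alpha\cdot(s_\alpha a)=\Big(\sum_{\alpha\in F}r_\alpha\cdot s_\alpha\Big)a,$$
so $\sum_{\alpha\in F}r_\alpha\cdot s_\alpha=1$ in $E=\mathrm{End}(A)$, with $s_\alpha\in L_\alpha$. This is equation (6), which Lemma 4 forbids. $\square$

**Step 4: the space and its $\pi$-weight.** Let $Y_\alpha=\mathrm{Hom}(A_\alpha,\mathbb T)$ for $\alpha<\kappa$, a compact connected abelian group, and $X=\bigoplus_{\alpha<\kappa}Y_\alpha$, a locally compact space. As a subspace of $\mathbb T^{A_\alpha}$, the space $Y_\alpha$ has a base of size at most $\max(\omega,|A_\alpha|)\le\kappa$. So $X$ has a base of size at most $\kappa$, and $\pi w(X)\le\kappa$. Since $X$ contains $\kappa$ disjoint nonempty open sets, $\pi w(X)\ge\kappa$.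

**Step 5: large powers are homogeneous.** Dualizing $A_\alpha^2\cong A^2$ gives $Y_\alpha^2\cong Y_0^2$ for all $\alpha$. Step 1 of the proof of Proposition 1 used only this and translations, so it shows here too that $X^2$ and $X^\omega$ are $\Delta$-homogeneous. By translations each $Y_\alpha$ lies in one orbit, so $\tau(X)\le\kappa$. If $\lambda>\kappa$, then $\lambda>\omega$ and $\lambda>\tau(X)$, and Theorem B, with $\omega$ in the role of its $\kappa$, shows that $X^\lambda$ is homogeneous.

**Step 6: the other powers are not homogeneous.** Let $1\le\lambda\le\kappa$ and choose an injection $t:\lambda\to\kappa\setminus\{0\}$. As in Step 3 of the proof of Proposition 1, $\prod_{i<\lambda}Y_{t(i)}$ and $Y_0^\lambda$ are components of $X^\lambda$, and if $X^\lambda$ were homogeneous they would be homeomorphic. Both are compact connected abelian groups, with character groups $\bigoplus_{i<\lambda}A_{t(i)}$ and $A^{(\lambda)}$. By Lemma 2 these would be isomorphic, and $A$ would be a direct summand of $\bigoplus_{i<\lambda}A_{t(i)}$. Since $t$ is injective, this is the sum $\bigoplus_{\alpha\in I}A_\alpha$ over the nonempty set $I=t(\lambda)\subset N$,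 and Lemma 7 is contradicted. Hence $X^\lambda$ is not homogeneous. $\blacksquare$
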